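# Two monochromatic paths in a 3-colored complete graph: from 6/7 to 14/17

## 1. A coloring of $K_7$ with classes of sizes 1, 2, 4

Split the vertices of $K_7$ into $C_1=\{a\}$, $C_2=\{b_1,b_2\}$ and $C_4=\{c_1,c_2,c_3,c_4\}$; the subscript is the size. Color an edge red if it meets $C_1$, blue if it meets $C_2$ but not $C_1$, and green if it lies inside $C_4$. We want to cover as many vertices as possible by two monochromatic matchings.

A red matching has at most one edge, so it covers at most one vertex other than $a$. Every blue edge has an end in $C_2$, so a blue matching covers at most two vertices of $C_4$, and it misses $a$. A green matching stays inside $C_4$. Now look at two matchings together.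

* If neither is red, $a$ is missed.
* Red and green: only the red matching can reach $C_2$, in at most one vertex, so a vertex of $C_2$ is missed.
* Red and blue: they reach at most $1+2=3$ vertices of $C_4$, so a vertex of $C_4$ is missed.
* Red and red: at most three vertices are covered.

So at most $6$ of the $7$ vertices are covered, and $6$ is attained by the blue matching $b_1c_1,b_2c_2$ together with the green matching $c_1c_2,c_3c_4$.

Now blow up: put $x=\lfloor n/7\rfloor$, take classes of sizes $x$, $2x$, $n-3x\ge 4x$, and color by the same rule. The same four lines show that two monochromatic matchings miss at least $x$ vertices. For paths almost nothing changes. The complement of $C_1$ contains no red edge, so a red path has at most $x+1$ vertices outside $C_1$; likewise a blue path has at most $2x+1$ vertices in $C_4$. The four lines then give that two monochromatic paths miss at least $x-2$ vertices. So in this coloring both matchings and paths are stuck at $\frac{6n}{7}+O(1)$. (The baby case is two colors and one matching: classes of sizes $x,2x$,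 edges meeting the first class red, the rest blue; one monochromatic matching covers at most $2x$ of the $3x$ vertices.)

**Definition.** For fixed positive integers $s,t$ and a family of graphs $\mathcal F$, let $f(n,s,t,\mathcal F)$ be the minimum, over all $t$-colorings of the edges of $K_n$, of the maximum number of vertices in the union of the vertex sets of at most $s$ subgraphs of $K_n$, each of which is a member of $\mathcal F$ with all edges of one color. The members of a cover may overlap and may have the same color. Let $\mathcal P,\mathcal C,\mathcal M$ be the families of paths, cycles and matchings. We write $g(n)\sim h(n)$ if $g(n)/h(n)\to1$ as $n\to\infty$.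

Gyárfás, Sárközy and Selkow (2011) proved that $f(n,t-1,t,\mathcal M)\sim\frac{(2^t-2)n}{2^t-1}$ for every fixed integer $t\ge2$. In particular $f(n,2,3,\mathcal M)\sim\frac{6n}7$: for matchings and three colors, the example above is asymptotically the worst possible. The paper "Coverings by monochromatic pieces" is the source of the following conjecture, that connectedness costs nothing:
$$f(n,2,3,\mathcal P)\sim f(n,2,3,\mathcal C)\sim\frac{6n}7 .$$
The conjecture is false, and the true constant is $\frac{14}{17}<\frac67$.

**Theorem 1.** For every $n$: $f(n,2,3,\mathcal C)\le f(n,2,3,\mathcal P)<\frac{14n}{17}+5$.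

**Theorem 2.** For every $\eta>0$ and all $n\ge n_0(\eta)$, every 3-coloring of $E(K_n)$ contains at most two monochromatic cycles (of length $\ge3$) covering at least $(\frac{14}{17}-\eta)n$ vertices. Hence $f(n,2,3,\mathcal P)\sim f(n,2,3,\mathcal C)\sim\frac{14n}{17}$.

The inequality $f(n,2,3,\mathcal C)\le f(n,2,3,\mathcal P)$ is immediate: the vertex set of a monochromatic cycle is also the vertex set of a monochromatic path of the same color.

## 2. The proportions 1 : 2 : 4 : 10

A sensible first attempt at the conjecture is to take the two matchings that the theorem on matchings provides and to string the edges of each into a path. This needs the edges of one matching to lie in one connected piece of their color. So an adversary should make one color useful in two different pieces, because a path must commit to one of them.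

**Proof of Theorem 1.** Let $x=\lfloor n/17\rfloor$. Partition the vertices into $C_1,C_2,C_4,C_{10}$ with $|C_1|=x$, $|C_2|=2x$, $|C_4|=4x$, $|C_{10}|=n-7x\ge10x$. Color as follows.

* Red: all edges inside $C_1\cup C_2$, all $C_{10}$–$(C_1\cup C_2)$ edges, all $C_4$–$C_1$ edges.
* Blue: all edges inside $C_{10}$, all $C_2$–$C_4$ edges.
* Green: all edges inside $C_4$, all $C_{10}$–$C_4$ edges.

Every edge gets exactly one color.

**Step 1 (what one path can do).** Let $R$ be a monochromatic path; call a one-vertex path red.

*Red.* There is no red edge inside $C_{10}\cup C_4$, so $|R\cap C_{10}|\le|C_1\cup C_2|+1=3x+1$. All red neighbors of $C_4$ lie in $C_1$, so between two vertices of $C_4$ on $R$ there is a vertex of $C_1$, and $|R\cap C_4|\le x+1$.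

*Blue.* Either $R\subseteq C_{10}$, or $R\subseteq C_2\cup C_4$ and then $|R\cap C_4|\le|C_2|+1=2x+1$. In both cases $R$ misses $C_1$.

*Green.* $R\subseteq C_{10}\cup C_4$. There is no green edge inside $C_{10}$, so $|R\cap C_{10}|\le4x+1$.

**Step 2 (two paths, neither of them blue inside $C_{10}$).** Here $C_{10}$ is hard to cover.

* Green and green: at least $10x-(8x+2)$ vertices of $C_{10}$ and all $3x$ vertices of $C_1\cup C_2$ are missed, at least $5x-2$ in total.
* Red and green: at least $10x-(7x+2)=3x-2$ vertices of $C_{10}$ are missed.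
* Red and red: at least $10x-(6x+2)=4x-2$.
* One path is blue in $C_2\cup C_4$: only the other meets $C_{10}$, so at least $10x-(4x+1)=6x-1$.

**Step 3 (one path is blue inside $C_{10}$).** Now the rest is hard to cover by the other path.

* Other path blue inside $C_{10}$: all of $C_1\cup C_2\cup C_4$ is missed, $7x$ vertices.
* Other path green: $C_1\cup C_2$ is missed, $3x$ vertices.
* Other path red: at least $4x-(x+1)=3x-1$ vertices of $C_4$ are missed.
* Other path blue in $C_2\cup C_4$: $C_1$ and at least $4x-(2x+1)$ vertices of $C_4$ are missed, at least $3x-1$ in total.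

So at least $3x-2$ vertices are always missed. Since $x\ge\frac{n-16}{17}$, at most
$$n-3x+2\le n-\frac{3(n-16)}{17}+2=\frac{14n}{17}+\frac{82}{17}<\frac{14n}{17}+5$$
vertices are covered. $\blacksquare$

It is instructive to let matchings loose on this coloring with $n=17x$. A blue matching can use a perfect matching of $C_{10}$ and $2x$ edges between $C_2$ and $C_4$; a red matching can use $x$ edges from $C_1$ to the remaining vertices of $C_4$. They cover $10x+4x+2x=16x$ of the $17x$ vertices. The blue matching lives in two blue components, and this is exactly the point at which stringing matchings into paths fails.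

## 3. The deficiency of a pair of components

The rest of the notes proves Theorem 2. We isolate the combinatorial problem first.

**Definition.** In a graph with edges 3-colored, a *component* of color $i$ is a connected component of the spanning subgraph of the color-$i$ edges (singletons are allowed). Components of different colors are different objects even if they have the same vertex set. Each vertex is in exactly one component of each color. A color-$i$ edge with an end in a color-$i$ component $L$ belongs to $L$. For a set $W$ of vertices, $N_L(W)$ is the set of vertices joined by an edge of $L$ to a vertex of $W$; it may meet $W$. For a pair $p=\{L,L'\}$ of distinct components, of equal or different colors, and with $\#$ counting vertices,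
$$d_p(W)=\#W-\#N_L(W)-\#N_{L'}(W),\qquad \operatorname{def}(p)=\max_{W\subseteq V}d_p(W)\ \ (\ge0).$$

Why this quantity? Recall the defect form of Hall's theorem: in a bipartite graph with sides $X,Y$ the largest matching has size $\#X-\max_{W\subseteq X}(\#W-\#N(W))$. Join each vertex $x$ to its $L$-neighbors in one copy of $V$ and to its $L'$-neighbors in a second copy. The neighborhood of $W$ has size $\#N_L(W)+\#N_{L'}(W)$. So all but $\operatorname{def}(p)$ vertices can be assigned a partner along $L$ or along $L'$, injectively for each of the two. In Section 11 such an assignment is turned into one long cycle for $L$ and one for $L'$.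

**Example.** Take the $K_7$ of Section 1. Let $L_r$ be the red component (the star at $a$), $L_b$ the blue component on $C_2\cup C_4$, $L_g$ the green component on $C_4$.

* $\{L_r,L_b\}$: $d(C_4)=4-1-2=1$. A set containing $a$ has at least $6$ red neighbors, and $7$ if it has further vertices, so it gives at most $0$. A set without $a$ that meets $C_2$ has one red and at least $5$ blue neighbors and at most $6$ vertices. A nonempty subset of $C_4$ gives its size minus $3$. So $\operatorname{def}=1$, attained only by $C_4$.
* $\{L_r,L_g\}$: $d(C_2)=2-1-0=1$ and $d(C_2\cup C_4)=6-1-4=1$. A set containing $a$ gives at most $0$ as before. Without $a$: a set with exactly one vertex of $C_4$ gives at most $3-1-3$, a set with at least two gives at most $6-1-4$, a set with none at most $2-1$. So $\operatorname{def}=1$, and the smallest set attaining it is $C_2$.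
* $\{L_b,L_g\}$: $a$ has no edge in either, so $d(\{a\})=1$. For a nonempty $W\subseteq C_2\cup C_4$: if $W$ meets $C_2$ it has at least $5$ blue neighbors, and it has $6$ if $\#W\ge2$; if $W\subseteq C_4$ it has two blue neighbors and at least three green ones, four if $\#W\ge2$. So $d(W)<0$ when $\#W=1$ or $W\subseteq C_4$ and $d(W)\le 0$ in general. If $W$ meets both $C_2$ and $C_4$, green neighbors make it negative; if $W=C_2$, then $d(W)=2-6$. So $\{a\}$ is the smallest set attaining $\operatorname{def}=1$.

**Theorem 3.** In every 3-coloring of $K_m$ there is a pair $p$ of distinct components with $\operatorname{def}(p)\le\max\{2,\frac{3m}{17}\}$.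

Sections 4–9 prove Theorem 3. Sections 10 and 11 deduce Theorem 2 from it.

## 4. Smallest maximizers, comparability, and the number 7

Fix a 3-coloring of $K_m$ with vertex set $V$, let $\delta=\max\{2,\frac{3m}{17}\}$, and suppose $\operatorname{def}(p)>\delta$ for all $p$. Give each vertex weight $\theta=1/\delta\le\frac12$. Until the end of Section 9, $|X|$ is the weight of $X$; $d_p$ and $d_L(W):=|W|-|N_L(W)|$ are computed with weights. Let $\nu=|V|=m/\delta\le\frac{17}3$. Now $\max d_p>1$ for all $p$. We shall derive $\nu>\frac{17}3$, a contradiction.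

**(P1) A canonical witness for each pair.** We want a well-behaved set on which $d_p$ is largest. Since $N_L(A\cup B)=N_L(A)\cup N_L(B)$ and $N_L(A\cap B)\subseteq N_L(A)\cap N_L(B)$, we have $|N_L(A\cup B)|+|N_L(A\cap B)|\le|N_L(A)|+|N_L(B)|$. So $d_p$ and $d_L$ are supermodular, $d(A\cup B)+d(A\cap B)\ge d(A)+d(B)$, and hence the maximizers of each are closed under $\cup$ and $\cap$. Let $U_p$ be the smallest maximizer of $d_p$, and $S_p:=N_L(U_p)\cup N_{L'}(U_p)$.

For a maximizer $W$ put $W'=W\setminus(N_L(W)\cup N_{L'}(W))$. If an $L$-edge joined $w'\in W'$ to $y\in W$, then $w'\in N_L(W)$, a contradiction. So $N_L(W')\subseteq N_L(W)\setminus W$, and likewise for $L'$. In passing from $W$ to $W'$ we lose at most $|W\cap N_L(W)|+|W\cap N_{L'}(W)|$ from $|W|$ and save at least that much in the neighborhoods, so $d_p(W')\ge d_p(W)$. For $W=U_p$, minimality gives $W'=U_p$. Hence $U_p\cap S_p=\emptyset$, the set $U_p$ contains no edge of $L\cup L'$, and, since $d_p(U_p)>1$,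
$$|U_p|>1+|N_L(U_p)|+|N_{L'}(U_p)|=1+|S_p|+|N_L(U_p)\cap N_{L'}(U_p)|.\tag{1}$$
The same argument with one graph shows that the smallest maximizer of $d_L$ contains no edge of $L$. Connectedness was not used: the argument applies to any graph on any weighted vertex set.

**(P2) Untouched vertices.** A vertex incident with no edge of $L\cup L'$ lies in $U_p$, because adding it would increase $d_p$ by $\theta$.

**(P3) Locating $U_p$ through one component.** If $U$ is a maximizer of $d_L$, then $U_{\{L,L'\}}\subseteq U$ for every $L'$. Let $W=U_p$ with $p=\{L,L'\}$. Supermodularity and $d_L(W\cup U)\le d_L(U)$ give $d_L(W\cap U)\ge d_L(W)$; also $|N_{L'}(W\cap U)|\le|N_{L'}(W)|$. So $W\cap U$ is a maximizer of $d_p$, and $W\subseteq W\cap U$.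

**(P4) Comparability.** We want to compare the witnesses of two pairs. Write $p<q$ if $U_p\subseteq S_q$. Then (1) gives $|U_q|>1+|S_q|\ge1+|U_p|$, and $U_p\cap U_q=\emptyset$ because $U_q\cap S_q=\emptyset$. Call $p,q$ *comparable* if $p<q$ or $q<p$.

Suppose $p,q$ are not comparable. Put $P=U_p\setminus S_q\ne\emptyset$ and $Q=U_q\setminus S_p\ne\emptyset$. It is impossible that $P=Q=\{x\}$: then $S_q\supseteq U_p\setminus\{x\}$ and $S_p\supseteq U_q\setminus\{x\}$, so (1) gives $|U_q|>1+|U_p|-\theta$ and $|U_p|>1+|U_q|-\theta$, and adding, $0>2-2\theta$, which is false. So there are distinct $x\in P$, $y\in Q$. Let $B(P,Q)$ be the graph on $P\cup Q$ with all edges $xy$, $x\in P$, $y\in Q$, $x\ne y$. It has at least two vertices and is connected: if $P\cap Q=\emptyset$ it is complete bipartite with two nonempty sides, and if $z\in P\cap Q$ then $z$ is adjacent to every other vertex.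

No edge of $B(P,Q)$ lies in a component belonging to $p$ or $q$. Indeed, if $xy\in L\in p$ with $x\in P\subseteq U_p$, then $y\in S_p$, contradicting $y\in Q$; if $xy\in L\in q$, then $y\in U_q$ gives $x\in S_q$, contradicting $x\in P$.

**Example.** In the $K_7$ of Section 1, counting vertices, the smallest maximizers for $\{L_b,L_g\},\{L_r,L_g\},\{L_r,L_b\}$ are $C_1,C_2,C_4$, and the sets $S$ are $\emptyset$, $C_1$, $C_1\cup C_2$. So the three pairs form a chain.

**Lemma 1.** If three pairs are pairwise comparable, then $\nu>7$.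

*Proof.* The relation $<$ is acyclic, as it increases $|U|$. So we may name the pairs so that $p<q<r$ and $p<r$. Then $|U_p|>1$ and $|U_q|>1+|U_p|>2$. The sets $U_p,U_q\subseteq S_r$ are disjoint, so $|U_r|>1+|U_p|+|U_q|>4$. The three sets are pairwise disjoint, so $\nu>1+2+4=7$. $\square$

Here are the sizes $1,2,4$ again. If three pairwise comparable pairs could always be found, we would even get the constant $\frac67$. The coloring of Section 2 shows how this fails. Take $n=17x$ and count vertices. Let $R$ and $G$ be the red component and the large green component, let $K$ be the blue component on $C_{10}$ and $D$ the blue component on $C_2\cup C_4$.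

For $q_1=\{K,R\}$ we have $d_{q_1}(C_4)=4x-x=3x$. A set that meets $C_1\cup C_2$ has all of $C_{10}$ among its red neighbors; if it misses $C_{10}$ this outweighs its at most $7x$ vertices, and if it also meets $C_{10}$ it has at least $13x-1$ red neighbors and at least $10x-1$ blue neighbors in $K$. A set inside $C_4\cup C_{10}$ that meets $C_{10}$ has $3x$ red neighbors; it has $10x$ neighbors in $K$ if it has at least two vertices in $C_{10}$, and then gives at most $14x-13x=x$; with one vertex in $C_{10}$ it gives at most $4x+1-3x-(10x-1)<0$. So $C_4$ is the unique maximizer, with $S=C_1$.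

For $q_2=\{K,G\}$ the vertices of $C_1\cup C_2$ are untouched and give $3x$. Any nonempty addition $W\subseteq C_4\cup C_{10}$ lowers the value: if $W\subseteq C_4$ it has at least $10x$ green neighbors; if $W\subseteq C_{10}$ it has $4x$ green neighbors and at least $\#W-1$, and for $\#W\geq 2$ all $10x$, neighbors in $K$; if it meets both, it has at least $14x-1$ green and at least $10x-1$ further neighbors in $K$. So the smallest maximizer is $C_1\cup C_2$, with $S=\emptyset$.

Hence $q_1,q_2$ are incomparable, $P=C_4$ and $Q=C_2$, and $B(P,Q)$ lies in the component $D$. This is the exact point at which the chain breaks. It also points to the remedy: $D$ is a fourth component, and the pair $\{K,D\}$ also has a witness that we have not used.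

## 5. A fourth component and the number 17/3

**Lemma 2.** Let $L_1,L_2$ be components of different colors, $p=\{L_1,L_2\}$, and suppose $T:=U_p\subseteq V(L_1)\cap V(L_2)$. Then $T$ is a clique in the third color; let $K$ be the component of the third color containing $T$. All edges at $T$ lie in $L_1\cup L_2\cup K$, all edges from $T$ to $V\setminus S_p$ lie in $K$, and $V\setminus S_p\subseteq V(K)$. Put $q_i=\{K,L_i\}$, $W_i=U_{q_i}$, $S_i=S_{q_i}$, $P=W_1\setminus S_2$, $Q=W_2\setminus S_1$. Assume that if $q_1,q_2$ are incomparable, then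

* (H1) $V(K)\cap(P\cup Q)=\emptyset$;
* (H2) if $T\not\subseteq S_1$ and $T\not\subseteq S_2$, all edges of $B(P,Q)$ lie in one component $D$.

Then $\nu>\frac{17}3$.

*Proof.* **Step 1 (the structural statements).** An edge $xy$ with $x\in T$ of the color of $L_i$ is in $L_i$, since $x\in V(L_i)$; so $y\in S_p$. Hence every edge from $T$ to $V\setminus S_p$ has the third color. As $T\cap S_p=\emptyset$, this includes the edges inside $T$, so $T$ is a clique in the third color. Any third-color edge at $T$ is in $K$. A vertex of $V\setminus S_p$ is in $T$ or joined to the nonempty set $T$ by an edge of $K$, so it is in $V(K)$. Let $t=|T|>1+|S_p|$.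

**Step 2 (comparing $p$ with pairs containing $K$).** We claim:
$$\text{for every component } L\ne K \text{ and } q=\{K,L\}:\quad T\subseteq S_q\ \text{ or }\ U_q\subseteq S_p.\tag{2}$$
Otherwise $p,q$ are incomparable, and by (P4) there are distinct $x\in T\setminus S_q$, $y\in U_q\setminus S_p$. Then $xy\in K$ by Step 1, so $x\in N_K(U_q)\subseteq S_q$, a contradiction.

So $p$ is comparable with $q_1$ and with $q_2$. If $q_1,q_2$ are comparable, Lemma 1 gives $\nu>7$. From now on they are incomparable, and (H1), (H2) hold. Write $w_i=|W_i|$.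

**Step 3 (the case $T\subseteq S_1$; the case $T\subseteq S_2$ is symmetric).** Here we find large disjoint sets directly. Let $G=W_1\setminus S_p$, so $G\subseteq V(K)$ by Step 1. Since $w_1>1+|S_1|\ge1+t$ and $|S_p|<t-1$, we have $|G|\ge w_1-|S_p|>2$. By (H1), $G\cap P=\emptyset$, so $G\subseteq S_2$ and $w_2>1+|G|>3$. By (2) for $q_2$ there are two possibilities.

If $W_2\subseteq S_p$, then $t>1+w_2>4$ and $w_1>1+t>5$; as $T\subseteq S_1$ is disjoint from $W_1$, $\nu\ge t+w_1>9$.

Otherwise $T\subseteq S_2$. Since $G\subseteq W_1$ and $T\subseteq S_1$, we have $G\cap T=\emptyset$, so $w_2>1+t+|G|>4$. The sets $W_2,T,G$ are disjoint, so $\nu\ge w_2+t+|G|>4+1+2=7$.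

**Step 4 (the case $T\not\subseteq S_1,S_2$: reduction to disjoint $W_1,W_2$).** By (2), $W_1,W_2\subseteq S_p$. Suppose $x\in W_1\cap W_2$. Then $x\in S_p$, so $x\notin T$, and each vertex of $T$ is joined to $x$ by an edge of $L_1\cup L_2\cup K$. The other end of an $L_1$- or $K$-edge at $x\in W_1$ is in $S_1$, and that of an $L_2$-edge at $x\in W_2$ is in $S_2$. So $T\subseteq S_1\cup S_2$ and
$$t\le|S_1|+|S_2|<w_1+w_2-2\le2|S_p|-2 .$$
With $t>1+|S_p|$ this gives $|S_p|>3$, and $\nu\ge t+|S_p|>1+2|S_p|>7$. So assume $W_1\cap W_2=\emptyset$.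

**Step 5 (the fourth pair).** We now use $D$ to bound $|S_p|$ from below. Let $\alpha=|W_1\cap S_2|$ and $\beta=|W_2\cap S_1|$, so $|P|=w_1-\alpha$, $|Q|=w_2-\beta$, $w_1>1+\beta$, $w_2>1+\alpha$. Take $D$ from (H2); $D\ne K$ because edges of $B(P,Q)$ avoid $K\in q_1$. Let $s=\{K,D\}$ and $Y=U_s$.

If $T\subseteq S_s$, then $|Y|>1+t$, and $t>1+|S_p|\ge1+w_1+w_2>3$; so $\nu\ge|Y|+t>1+2t>7$. Otherwise $Y\subseteq S_p$ by (2). Recall that $P,Q\subseteq S_p$ are disjoint.

* If $Y$ meets $Q$, all edges from a vertex of $Y\cap Q$ to $P$ are in $D$, so $P\subseteq N_D(Y)\subseteq S_s$. Hence $|Y|>1+|P|$, $Y\cap P=\emptyset$, and $|S_p|\ge|Y|+|P|>1+2|P|$.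
* If $Y$ meets $P$, likewise $|S_p|>1+2|Q|$.
* If $Y$ meets neither, $|S_p|\ge|Y|+|P|+|Q|>1+|P|+|Q|$.

In all cases $|S_p|>1+2\min(|P|,|Q|)$.

**Step 6 (combining two bounds).** By symmetry let $|P|\le|Q|$. Then $|S_p|>1+2|P|$. Also $|S_p|\ge w_1+w_2>(|P|+\alpha)+(1+\alpha)$ and $\alpha=w_1-|P|>1-|P|$, so $|S_p|>|P|+1+2(1-|P|)=3-|P|$. Therefore
$$3|S_p|>(1+2|P|)+2(3-|P|)=7,\qquad \nu\ge t+|S_p|>1+2|S_p|>1+\tfrac{14}3=\tfrac{17}3.\qquad\square$$

In the coloring of Section 2, with $n=17x$ and weight $\frac1{3x}$ per vertex, the classes have weights $\frac13,\frac23,\frac43,\frac{10}3$. For the pair $\{R,G\}$ and $W=C_{10}$ the neighborhood is $C_1\cup C_2\cup C_4$, of weight $\frac73$. The smaller of the two sides of $B(P,Q)$ there is $C_2$, and both bounds of Step 6, $1+2\cdot\frac23$ and $3-\frac23$, equal $\frac73$.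

## 6. Three shapes of the component structure

To apply Lemma 2 we must know how the components overlap.

**Lemma 3.** One of the following holds.

* (a) Some component has vertex set $V$.
* (b) There are components $M_1,M_2,M_3$ of colors $1,2,3$ such that each vertex is in at least two of them.
* (c) $V=V_0\cup V_1\cup V_2\cup V_3$ (disjoint, nonempty), and for each $\{i,j,k\}=\{1,2,3\}$ the components of color $i$ have vertex sets $V_0\cup V_i$ and $V_j\cup V_k$.

The smallest instance of (c) is $K_4$ with its three perfect matchings colored $1,2,3$.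

*Proof.* **Step 1 (encoding).** Give each vertex the triple of its components in colors $1,2,3$. Any two triples *meet*, that is, agree in some coordinate, namely in the color of the edge between the two vertices. Assume (a) fails, so no coordinate is constant.

**Step 2 (two triples that differ twice).** Suppose any two triples differed in at most one coordinate. Since not all are equal, there are two that differ, say $(1,1,1)$ and $(2,1,1)$ after relabelling. A triple $(x,y,z)$ with $y\ne1$ would need $x=1$ by comparison with the first and $x=2$ by comparison with the second; so $y=1$, and likewise $z=1$, for all triples. Then two coordinates are constant, a contradiction. So some two triples differ in at least two coordinates, hence in exactly two. After relabelling, $(1,1,1)$ and $(1,2,2)$ occur.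

**Step 3 (a third triple).** Some triple has first coordinate $w\ne1$. It meets $(1,1,1)$ and $(1,2,2)$ in the last two coordinates, so it is $(w,1,2)$ or $(w,2,1)$; this applies to every triple with first coordinate $\neq 1$. Swapping coordinates 2 and 3 preserves the two triples already found, so by symmetry we may assume that $(2,1,2)$ occurs.

**Step 4 (case split).** Suppose no $(w,2,1)$ with $w\ne1$ occurs. Then all triples with first coordinate $\ne1$ are of the form $(w,1,2)$. A triple with first coordinate $1$ meets $(2,1,2)$, so its second coordinate is $1$ or its third is $2$. So every triple agrees with $(1,1,2)$ in at least two places, which is (b).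

Suppose $(w,2,1)$ with $w\ne1$ occurs. It meets $(2,1,2)$, so $w=2$. Every triple $(w',1,2)$ with $w'\ne1$ meets $(2,2,1)$, and every $(w',2,1)$ with $w'\ne1$ meets $(2,1,2)$, so $w'=2$ in both cases. A triple $(1,y,z)$ meets $(2,1,2)$, so $y=1$ or $z=2$, and meets $(2,2,1)$, so $y=2$ or $z=1$; hence it is $(1,1,1)$ or $(1,2,2)$. Exactly the four triples $(1,1,1),(1,2,2),(2,1,2),(2,2,1)$ occur. Let $V_0,V_1,V_2,V_3$ be the sets of vertices with these triples, in this order. Reading off coordinates gives (c). $\square$

## 7. A spanning component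

Assume (a): a component $A$, say of color $1$, has vertex set $V$. So $A$ consists of all color-1 edges. We verify the hypotheses of Lemma 2.

**Step 1 (choosing the second component).** Let $U_0$ be the smallest maximizer of $d_A$. By (P1) it contains no edge of color 1. For any $p\ni A$ we have $|U_0|\ge\max d_A\ge\max d_p>1$. On $U_0$ only colors $2,3$ occur. A graph or its complement is connected, so one of these colors, say $3$, is connected on $U_0$. Let $A'$ be the component of color 3 with $U_0\subseteq V(A')$. For $p=\{A,A'\}$, (P3) gives $U_p\subseteq U_0\subseteq V(A)\cap V(A')$.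

**Step 2 (checking (H1) and (H2)).** Take $L_1=A$, $L_2=A'$ in Lemma 2; then $K$ has color 2. By (P3), $W_1=U_{\{K,A\}}\subseteq U_0\subseteq V(A')$. Let $q_1=\{K,A\}$ and $q_2=\{K,A'\}$ be incomparable. Every edge of $B(P,Q)$ has an end in $P\subseteq W_1\subseteq U_0$. By (P4) it is not in $A$, so it is not of color 1. It is not in $A'$ but has an end in $V(A')$, so it is not of color 3. So all edges of $B(P,Q)$ have color 2 and are not in $K$. As $B(P,Q)$ is connected, they lie in one component $D\ne K$ of color 2, and $P\cup Q\subseteq V(D)$ is disjoint from $V(K)$. So (H1) and (H2) hold, and $\nu>\frac{17}3$.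

## 8. Three components covering every vertex twice

Assume (b). For $i=1,2,3$ let $X_i=V\setminus V(M_i)$; these sets are pairwise disjoint. Let $X_0=V\setminus(X_1\cup X_2\cup X_3)$ and $x_i=|X_i|$. Always $\{i,j,k\}=\{1,2,3\}$. Let $p_i=\{M_j,M_k\}$, $T_i=U_{p_i}$, $Z_i=S_{p_i}$, $t_i=|T_i|$, $z_i=|Z_i|$, and write $N_k(\cdot)=N_{M_k}(\cdot)$. So $Z_i=N_j(T_i)\cup N_k(T_i)$ and $t_i>1+z_i$.

### 8.1 Five facts

**(F1)** $X_i$–$X_j$ edges lie in $M_k$, and $X_0$–$X_i$ edges lie in $M_j\cup M_k$. Indeed, an edge from $X_i$ to a vertex of $V(M_i)$ cannot have color $i$, since it would be in $M_i$. For an $X_i$–$X_j$ edge this excludes colors $i$ and $j$, and its ends are in $V(M_k)$. For an $X_0$–$X_i$ edge it excludes color $i$, and its ends are in $V(M_j)\cap V(M_k)$.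

**(F2)** An edge outside $M_1\cup M_2\cup M_3$ has, for some $\ell$, color $\ell$ and both ends in $X_\ell$. Color-$\ell$ components other than $M_\ell$ lie inside $X_\ell$. Both hold because $X_\ell$ is the complement of $V(M_\ell)$.

**(F3)** If $T_i$ meets $X_i$, then $T_i\subseteq X_i$. By (F1), edges from $X_i$ to $V\setminus X_i$ lie in $M_j\cup M_k$, and $T_i$ contains no such edge.

**(F4)** If $T_i$ meets $X_j$, then $X_i\subseteq N_k(T_i)\subseteq Z_i$, by (F1). If $T_i$ meets both $X_j$ and $X_k$, then $X_i\subseteq N_j(T_i)\cap N_k(T_i)$, so $X_i$ counts twice in (1).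

**(F5)** If $p_i,p_j$ are incomparable, the edges of $B(T_i\setminus Z_j,T_j\setminus Z_i)$ avoid all components in $p_i\cup p_j$, that is, $M_1,M_2,M_3$. By (F2) each of them has both ends in some $X_\ell$ and color $\ell$; the $X_\ell$ are disjoint and $B$ is connected, so there is one $\ell$ with $(T_i\setminus Z_j)\cup(T_j\setminus Z_i)\subseteq X_\ell$, and all these edges lie in one color-$\ell$ component.

### 8.2 Some $T_i\subseteq X_i$

Say $T_1\subseteq X_1$; then $T_1\subseteq V(M_2)\cap V(M_3)$. We use Lemma 2 with $L_1=M_2$, $L_2=M_3$. Here $K$ has color 1 and contains vertices outside $V(M_1)$, so $K\ne M_1$ and $V(K)\subseteq X_1$. Now $q_1=\{K,M_2\}$ and $q_2=\{K,M_3\}$; let them be incomparable.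

**Step 1 (checking (H1)).** All edges at a vertex of $V(K)\subseteq X_1$ lie in $K\cup M_2\cup M_3$. Each vertex of $P\cup Q$ is on an edge of $B(P,Q)$, which is outside $K\cup M_2\cup M_3$. So $V(K)\cap(P\cup Q)=\emptyset$.

**Step 2 (checking (H2)).** Let $T_1\not\subseteq S_1$ and $T_1\not\subseteq S_2$. If $W_1$ met $X_3$, then, as $X_1$–$X_3$ edges lie in $M_2\in q_1$, we would get $T_1\subseteq X_1\subseteq S_1$, a contradiction. So $W_1\cap X_3=\emptyset$. Similarly $W_2\cap X_2=\emptyset$, as $X_1$–$X_2$ edges lie in $M_3\in q_2$. An edge of $B(P,Q)$ of color 2 is not in $M_2$, so both its ends are in $X_2$, but one end is in $Q\subseteq W_2$; impossible. One of color 3 would have both ends in $X_3$, but one end is in $P\subseteq W_1$; impossible. So all edges of $B(P,Q)$ have color 1, and by connectivity they lie in one component. Lemma 2 gives $\nu>\frac{17}3$.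

From now on $T_i\cap X_i=\emptyset$ for all $i$, by (F3). So in (F5) we have $\ell\ne i,j$: incomparability of $p_i,p_j$ takes place in $X_k$, that is,
$$p_i,p_j\text{ incomparable}\ \Longrightarrow\ \emptyset\ne T_i\setminus Z_j\subseteq X_k,\quad\emptyset\ne T_j\setminus Z_i\subseteq X_k .$$

### 8.3 Some $T_i\subseteq X_0$

Say $T_3\subseteq X_0$. We use Lemma 2 with $L_1=M_1$, $L_2=M_2$. Since $X_0\subseteq V(M_3)$, we have $K=M_3$, $q_1=\{M_3,M_1\}=p_2$ and $q_2=\{M_3,M_2\}=p_1$. If these are incomparable, then $P\cup Q\subseteq X_3$, which is disjoint from $V(M_3)$; this is (H1). And (H2) is part of (F5). So $\nu>\frac{17}3$.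

### 8.4 What remains, and an inequality

Assume now $T_i\cap X_i=\emptyset$ and $T_i\not\subseteq X_0$ for all $i$. If $p_1,p_2,p_3$ are pairwise comparable, Lemma 1 gives $\nu>7$. So let, by symmetry, $p_1,p_2$ be incomparable: $T_1\setminus Z_2$ and $T_2\setminus Z_1$ are nonempty subsets of $X_3$. So $T_1$ and $T_2$ meet $X_3$, and $T_3$ meets $X_1$ or $X_2$. By (F4),
$$X_1\subseteq N_2(T_1)\subseteq Z_1,\quad X_2\subseteq N_1(T_2)\subseteq Z_2,\quad X_3\subseteq Z_3,\quad T_1\setminus X_3\subseteq Z_2,\quad T_2\setminus X_3\subseteq Z_1 .$$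
As $T_2\cap Z_2=\emptyset$, also $T_1\cap T_2\subseteq X_3$. Moreover $t_3>1+x_3$. Put $m_i=|T_i\cap X_3|$ and $a_i=|T_i\setminus X_3|$ for $i=1,2$. Adding $t_1>1+z_1$ and $t_2>1+z_2$,
$$m_1+m_2>2+(z_1-a_2)+(z_2-a_1),\qquad z_1\ge a_2,\ z_2\ge a_1.\tag{3}$$
In particular $2x_3\ge m_1+m_2>2$, so $x_3>1$. The situation is symmetric under $1\leftrightarrow2$. We split according to how $p_3$ relates to $p_1,p_2$: in 8.5 both $p_1,p_2<p_3$; in 8.6 $p_3$ is below one of them; in 8.7 neither.

### 8.5 $T_1\cup T_2\subseteq Z_3$

Let $\rho=T_3\setminus(Z_1\cup Z_2)$. Since $T_3\cap X_3=\emptyset$, $X_1\subseteq Z_1$ and $X_2\subseteq Z_2$, we have $\rho\subseteq X_0$.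

**Step 1 ($\rho=\emptyset$: a large overlap).** Then $1+|T_1\cup T_2|\le1+z_3<t_3\le z_1+z_2<t_1+t_2-2$, so $|T_1\cap T_2|>3$. As $T_1\cap T_2\subseteq X_3$, $x_3>3$. As $T_3\cap X_3=\emptyset$, $\nu\ge t_3+x_3>1+2x_3>7$.

**Step 2 (some $v\in\rho$: the edges at $v$ separate $T_1$ from $T_2$).** By (F1), $v$–$X_3$ edges are in $M_1\cup M_2$. As $v\notin Z_1\supseteq N_2(T_1)$, those to $T_1\cap X_3$ are all in $M_1$. As $v\notin Z_2\supseteq N_1(T_2)$, those to $T_2\cap X_3$ are all in $M_2$. So $T_1\cap T_2=\emptyset$ and $x_3\ge m_1+m_2>2$. Since $v\in T_3$, also $T_1\cap X_3\subseteq N_1(T_3)$ and $T_2\cap X_3\subseteq N_2(T_3)$. The set $T_3$ meets $X_1$ or $X_2$, by symmetry $X_1$. Then $X_3\subseteq N_2(T_3)$ by (F4), so $T_1\cap X_3$ counts twice in (1) for $p_3$, and $Z_3\supseteq X_3\cup T_1$: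
$$t_3>1+|X_3\cup T_1|+m_1=1+x_3+a_1+m_1=1+x_3+t_1 .$$
So $\nu\ge t_3+x_3>1+2x_3+t_1>1+4+1=6$.

### 8.6 $T_3\subseteq Z_1$, or symmetrically $T_3\subseteq Z_2$

Let $T_3\subseteq Z_1$. Then $T_1\cap T_3=\emptyset$ and $t_1>1+t_3>2+x_3$, so $a_1=t_1-m_1>2$.

**Step 1 ($p_2,p_3$ comparable).** Then $T_2\cap T_3=\emptyset$. The disjoint sets $T_3$ and $T_2\setminus X_3$ lie in $Z_1$, so $z_1-a_2\ge t_3>1+x_3$. By (3), $2x_3>3+x_3$, so $x_3>3$, $t_3>4$, $t_1>5$, and $\nu\ge t_1+t_3>9$.

**Step 2 ($p_2,p_3$ incomparable: preparing two large sets).** Now $\emptyset\ne T_3\setminus Z_2\subseteq X_1$. Let $J=T_3\cap X_1\ne\emptyset$, $e=|T_3\setminus X_1|$, and $H=T_1\setminus X_3\subseteq X_0\cup X_2$, so $|H|=a_1>2$. We have $T_3\setminus X_1\subseteq Z_2$, so $T_3\setminus X_1$ is disjoint from $T_2$. It is disjoint from $H$ because $T_1\cap T_3=\emptyset$. Since $H$ and $T_3\setminus X_1$ are in $Z_2$, $z_2-a_1\ge e$. Since $T_2\setminus X_3$ and $T_3\setminus X_1$ are in $Z_1$, $z_1-a_2\ge e$. By (3), $2x_3>2+2e$, so $x_3>1+e$, and $|J|=t_3-e>1+x_3-e>2$.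

**Step 3 (the edges between $H$ and $J$).** By (F1) they are in $M_2\cup M_3$. If some $j\in J$ has no $M_3$-edge to $H$, then $H\subseteq N_2(T_3)\subseteq Z_3$; as $H\cap X_3=\emptyset$ and $X_3\subseteq Z_3$, $t_3>1+x_3+a_1>4$, $t_1>1+t_3>5$, and $\nu\ge t_1+t_3>9$. Otherwise $J\subseteq N_3(T_1)$. Also $J\subseteq X_1\subseteq N_2(T_1)$, so $J$ counts twice and (1) gives $t_1>1+z_1+|J|\ge1+t_3+|J|$. Since $t_3>1+x_3>2$ and $|J|>2$, we get $t_1>5$ and $\nu\ge t_1+t_3>7$.

### 8.7 The remaining situation

Now $T_3\not\subseteq Z_1$, $T_3\not\subseteq Z_2$, and not both $T_1,T_2\subseteq Z_3$. By symmetry let $T_1\not\subseteq Z_3$. So $p_1,p_3$ are incomparable, and $T_1\setminus Z_3$, $T_3\setminus Z_1$ are nonempty subsets of $X_2$. Hence $T_1$ meets $X_2$ and $X_3$, so $X_1\subseteq N_2(T_1)\cap N_3(T_1)$; $T_3$ meets $X_2$, so $X_3\subseteq N_1(T_3)$; and $T_1\setminus X_2\subseteq Z_3$, $T_3\setminus X_2\subseteq Z_1$. Put $\tau_i=T_i\cap X_0$. Then $\tau_1\subseteq Z_2\cap Z_3$ is disjoint from $\tau_2$ and $\tau_3$, and $\tau_2,\tau_3\subseteq Z_1$.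

**Step 1 ($T_2\subseteq Z_3$: an inequality).** Then $T_2\cap T_3=\emptyset$, so $\tau_1,\tau_2,\tau_3$ are disjoint. By (1), with $X_1$ counted twice, $t_1>1+2x_1+|\tau_2|+|\tau_3|$. Also $t_1\le|\tau_1|+x_2+x_3$. So
$$\nu\ge x_1+x_2+x_3+|\tau_1|+|\tau_2|+|\tau_3|>1+3x_1+2|\tau_2|+2|\tau_3|.\tag{4}$$

**Step 2 ($T_2\subseteq Z_3$ and $\tau_3\subseteq Z_2$).** We show $x_1>2$. Since $X_2\cup\tau_3\subseteq Z_2$, $t_2>1+x_2+|\tau_3|$; and $t_2\le a_2+x_3$; so $a_2>1+x_2+|\tau_3|-x_3$. As $Z_3\supseteq X_3\cup T_2$, $t_3>1+x_3+a_2>2+x_2+|\tau_3|$. With $t_3\le|\tau_3|+x_1+x_2$ we get $x_1>2$, and $\nu>7$ by (4).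

**Step 3 ($T_2\subseteq Z_3$ and some $v\in\tau_3\setminus Z_2$).** The edges from $v$ to $X_3$ are in $M_1\cup M_2$, and none to $T_2\cap X_3$ is in $M_1$, as $v\notin N_1(T_2)$. So $T_2\cap X_3\subseteq N_2(T_3)$, and also $T_2\cap X_3\subseteq X_3\subseteq N_1(T_3)$. By (1),
$$t_3>1+|X_3\cup T_2|+m_2=1+x_3+t_2>2+x_3+x_2 ,$$
using $t_2>1+z_2\ge1+x_2$. With $t_3\le|\tau_3|+x_1+x_2$ this gives $x_1+|\tau_3|>2+x_3$. Write the right side of (4) as $1+x_1+2|\tau_2|+2(x_1+|\tau_3|)$. Then
$$\nu>1+x_1+2|\tau_2|+2(2+x_3)\ge5+(x_1+|\tau_2|+x_3)\ge5+t_2>6,$$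
where $t_2\le|\tau_2|+x_1+x_3$ because $T_2\cap X_2=\emptyset$.

**Step 4 ($T_2\not\subseteq Z_3$: all three pairs incomparable).** Since also $T_3\not\subseteq Z_2$, the pairs $p_2,p_3$ are incomparable, with differences in $X_1$. So every $T_i$ meets both $X_j$ and $X_k$, and $X_i$ counts twice in (1) for $p_i$. For all $i\ne j$ we have $T_i\setminus Z_j\subseteq X_k$ with $k\neq i,j$, so $\tau_i\subseteq Z_j$; in particular the $\tau_i$ are disjoint. So $t_i>1+2x_i+|\tau_j|+|\tau_k|$. Summing over $i=1,2,3$, with sums over these indices,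
$$\sum t_i>3+2\sum x_i+2\sum|\tau_i|.$$
But $t_i\le|\tau_i|+x_j+x_k$ gives $\sum t_i\le\sum|\tau_i|+2\sum x_i$, a contradiction.

So (b) leads to $\nu>\frac{17}3$.

## 9. Four classes and six components

Assume (c). Let $E_i$ on $V_0\cup V_i$ and $F_i$ on $V_j\cup V_k$ be the components of color $i$. An edge lies in a component containing both its ends, so $V_0$–$V_i$ edges lie in $E_i$ and $V_j$–$V_k$ edges lie in $F_i$; edges inside $V_3$ lie in $E_3\cup F_1\cup F_2$. Let $v_i=|V_i|$. A color corresponds to a partition of the four classes into two pairs, so the structure is symmetric under all permutations of the classes. Hence we may assume $a:=v_0\le v_1\le v_2\le v_3$.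

### 9.1 $a\ge1$

**Step 1 (the deficiency of two components of the same color).** Let $N_i$ be the color-$i$ neighborhood and $\operatorname{def}_i(V_r)=\max_{W\subseteq V_r}(|W|-|N_i(W)\cap V_r|)\in[0,v_r]$. The components $E_i,F_i$ have complementary vertex sets, so for $W=W_E\cup W_F$ with $W_E\subseteq V(E_i)$, $W_F\subseteq V(F_i)$ we have $d_{\{E_i,F_i\}}(W)=d_{E_i}(W_E)+d_{F_i}(W_F)$. So $\max d_{\{E_i,F_i\}}$ is the sum of the maximum of $d_{E_i}$ over subsets of $V(E_i)$ and the maximum of $d_{F_i}$ over subsets of $V(F_i)$.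

Consider the smallest maximizer of $d_{E_i}$ among subsets of $V(E_i)$. By (P1), applied to the graph $E_i$ on $V(E_i)$, it is independent in $E_i$. All $V_0$–$V_i$ edges are in $E_i$, so if it is nonempty it lies in one of the two classes, and its neighborhood contains the other class. So the maximum is at most $\max\{0,\operatorname{def}_i(V_i)-a,\operatorname{def}_i(V_0)-v_i\}$; the last entry is at most $a-v_i\le0$. Hence it is at most $(\operatorname{def}_i(V_i)-a)^+$, where $y^+=\max\{y,0\}$. In the same way, if $j<k$, the maximum of $d_{F_i}$ over subsets of $V_j\cup V_k$ is at most $(\operatorname{def}_i(V_k)-v_j)^+$. Since every pair has maximum $>1$,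
$$\begin{aligned}(\operatorname{def}_1(V_1)-a)^++(\operatorname{def}_1(V_3)-v_2)^+&>1,\\(\operatorname{def}_2(V_2)-a)^++(\operatorname{def}_2(V_3)-v_1)^+&>1,\\(\operatorname{def}_3(V_3)-a)^++(\operatorname{def}_3(V_2)-v_1)^+&>1.\end{aligned}$$

**Step 2 (all three colors are deficient inside $V_3$).** If $v_1>1+a$, then $v_2,v_3>1+a$ too and $\nu>4a+3\ge7$. Let $v_1\le1+a$. In the first line $(\operatorname{def}_1(V_1)-a)^+\le v_1-a\le1$, so the second summand is positive and
$$d_1:=\operatorname{def}_1(V_3)>1+a+v_2-v_1,\qquad v_3\ge d_1>1+a+v_2-v_1 .$$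
If $v_2>1+a$, then $v_1+v_2+v_3>1+a+2v_2>3+3a$ and $\nu>3+4a\ge7$. Let $v_2\le1+a$. In the second line $(\operatorname{def}_2(V_2)-a)^+\le v_2-a\le1$, so $d_2:=\operatorname{def}_2(V_3)>1+a+v_1-v_2$. In the third, $(\operatorname{def}_3(V_2)-v_1)^+\le v_2-v_1\le1$, so $d_3:=\operatorname{def}_3(V_3)>1+a+v_1-v_2$.

**Step 3 (three independent sets cannot overlap much).** By (P1), applied to the color-$i$ graph on $V_3$, there is $W_i\subseteq V_3$ attaining $d_i$ with no edge of color $i$ inside; $|W_i|\ge d_i$. Two vertices of $W_1\cap W_2\cap W_3$ would be joined by an edge of no color, so this intersection has at most one vertex. Every other vertex of $V_3$ is in at most two of the $W_i$, so $d_1+d_2+d_3\le2v_3+\theta$. Hence $2v_3>3+3a+v_1-v_2-\theta$ and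
$$\nu>a+v_1+v_2+\tfrac12(3+3a+v_1-v_2-\theta)=\tfrac32+\tfrac52a+\tfrac32v_1+\tfrac12v_2-\tfrac\theta2\ge\tfrac32+\tfrac92a-\tfrac\theta2\ge6-\tfrac14>\tfrac{17}3 .$$

### 9.2 $a<1$: the pair $\{F_1,F_2\}$

Let $p=\{F_1,F_2\}$. Vertices of $V_0$ are incident with no edge of $F_1\cup F_2$, so by (P2) $U_p=V_0\cup T$ with $T\subseteq V_1\cup V_2\cup V_3$, and $|T|+a>1+|N_{F_1}(T)|+|N_{F_2}(T)|$. As $a<1$, $T\ne\emptyset$.

**Step 1 ($T\subseteq V_3$).** The $V_3$–$(V_1\cup V_2)$ edges are in $F_1\cup F_2$, so $T\subseteq V_3$ or $T\subseteq V_1\cup V_2$. In the latter case, if $T$ meets $V_1$ then $V_3\subseteq N_{F_2}(T)$, so $|N_{F_2}(T)|\ge v_3\ge|T\cap V_1|$; if $T$ meets $V_2$ then $|N_{F_1}(T)|\ge v_3\ge|T\cap V_2|$. So $|T|\le|N_{F_1}(T)|+|N_{F_2}(T)|$, and then $a>1$, a contradiction.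

Hence $V_1\cup V_2\subseteq S_p\subseteq V_1\cup V_2\cup V_3$. With $t=|T|$,
$$t+a>1+|S_p|,\qquad v_3\ge t>1-a+v_1+v_2.\tag{5}$$
Edges at $T\subseteq V_3$ are in $E_3\cup F_1\cup F_2$, so all edges from $T$ to $V\setminus S_p$ lie in $E_3$.

**Step 2 (the pairs $q_1=\{E_3,F_1\}$ and $q_2=\{E_3,F_2\}$).** Vertices of $V_1$ are on no edge of $E_3\cup F_1$, and vertices of $V_2$ on no edge of $E_3\cup F_2$. By (P2), $U_{q_1}=V_1\cup Y_1$ and $U_{q_2}=V_2\cup Y_2$ with $Y_i\cap V_i=\emptyset$. We claim $Y_1,Y_2\subseteq V_3$. The $V_3$–$(V_0\cup V_2)$ edges lie in $E_3\cup F_1$, so if $Y_1\not\subseteq V_3$ then $\emptyset\ne Y_1\subseteq V_0\cup V_2$ and $V_3\subseteq S_{q_1}$. Then (1) and (5) give $a+v_1+v_2\ge|U_{q_1}|>1+v_3>2-a+v_1+v_2$, so $a>1$, a contradiction. The $V_3$–$(V_0\cup V_1)$ edges lie in $E_3\cup F_2$, and the same argument, with the same bound $|U_{q_2}|\le a+v_1+v_2$, gives $Y_2\subseteq V_3$. Consequently, if $Y_1\ne\emptyset$ then $V_0\cup V_2\subseteq S_{q_1}$, and if $Y_2\ne\emptyset$ then $V_0\cup V_1\subseteq S_{q_2}$.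

**Step 3 ($p$ is comparable with $q_1$ and $q_2$).** If $Y_1=\emptyset$, then $U_{q_1}=V_1\subseteq S_p$. Let $Y_1\ne\emptyset$ and suppose $p,q_1$ are incomparable. As $V_0\subseteq S_{q_1}$ and $V_1\subseteq S_p$, we have $U_p\setminus S_{q_1}\subseteq T$ and $U_{q_1}\setminus S_p\subseteq Y_1$. By (P4) there are distinct $x\in T\setminus S_{q_1}$, $y\in Y_1\setminus S_p$. Then $xy\in E_3$, so $x\in S_{q_1}$, a contradiction. The same argument, with $V_0\subseteq S_{q_2}$ if $Y_2\ne\emptyset$ and with $V_2\subseteq S_p$, works for $q_2$.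

**Step 4 (not both of $Y_1,Y_2$ empty).** We show that $q_1,q_2$ are comparable, so that Lemma 1 gives $\nu>7$. If both are nonempty, then $U_{q_1}\setminus S_{q_2}\subseteq Y_1\subseteq V_3$ and $U_{q_2}\setminus S_{q_1}\subseteq Y_2\subseteq V_3$. All edges inside $V_3$ lie in $E_3\cup F_1\cup F_2$, that is, in components of $q_1\cup q_2$; so by (P4) $q_1,q_2$ are comparable. If only $Y_2$ is empty, $U_{q_2}=V_2\subseteq S_{q_1}$. If only $Y_1$ is empty, $U_{q_1}=V_1\subseteq S_{q_2}$.

### 9.3 $a<1$ and $Y_1=Y_2=\emptyset$: the pair $\{E_3,F_3\}$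

Now $v_1=|U_{q_1}|>1$ and $v_2=|U_{q_2}|>1$. We bring in $q_3=\{E_3,F_3\}$, whose components have complementary vertex sets.

**Step 1 (splitting the witness).** Let $W=U_{q_3}$, $W_E=W\cap(V_0\cup V_3)$, $W_F=W\cap(V_1\cup V_2)$. Then $1<d_{q_3}(W)=d_{E_3}(W_E)+d_{F_3}(W_F)$. Both terms are $\ge0$, since otherwise dropping that part would increase $d_{q_3}$. The set $W_F$ contains no edge of $F_3$, so it is empty or lies in one of $V_1,V_2$ and has the other in its neighborhood; in each case $d_{F_3}(W_F)\le v_2-v_1$. If $W_E$ met $V_0$, then $W_E\subseteq V_0$ and $d_{E_3}(W_E)\le a-v_3<0$, because $v_3\ge v_1>1>a$; impossible. So $W_E\subseteq V_3$. Let $c=d_{E_3}(W_E)\ge0$; then $c+v_2-v_1>1$.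

Recall also that $V_0\cup T=U_p$ is disjoint from $S_p$, so by (5) $\nu\ge a+t+|S_p|>1+2|S_p|$. Thus $|S_p|>3$ is enough for $\nu>7$.

**Step 2 ($c=0$).** Then $v_2>1+v_1>2$, so $|S_p|\ge v_1+v_2>3$ and $\nu>7$.

**Step 3 ($c>0$: three possibilities).** Then $W_E\ne\emptyset$, so $V_0\subseteq N_{E_3}(W_E)$ and $|W_E|=c+|N_{E_3}(W_E)|\ge c+a$. If there were distinct $x\in T\setminus N_{E_3}(W_E)$ and $y\in W_E\setminus S_p$, then $xy\in E_3$ by 9.2, so $x\in N_{E_3}(W_E)$, a contradiction. So one of these two difference sets is empty, or both equal the same $\{x\}$.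

* (α) $W_E\subseteq S_p$. As $W_E\subseteq V_3$, $|S_p|\ge v_1+v_2+c+a>1+2v_1>3$, so $\nu>7$.
* (β) $T\subseteq N_{E_3}(W_E)$. Then $|W_E|\ge c+a+t$, and $T\cap W_E=\emptyset$ because $W_E$ contains no edge of $E_3$. Both lie in $V_3$, so, using $c+v_2>1+v_1$ and then (5),
$$\nu\ge|W_E|+t+a+v_1+v_2\ge c+2a+2t+v_1+v_2>1+2v_1+2(a+t)>3+4v_1+2v_2>9 .$$
* (γ) Both difference sets equal $\{x\}$. Then $|W_E|\ge c+a+t-\theta$, and by (5) $t+a>1+|S_p|\ge1+v_1+v_2+|W_E|-\theta\ge1+v_1+v_2+c+a+t-2\theta$. So $2\theta>1+v_1+v_2>3$, contradicting $\theta\le\frac12$.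

By Lemma 3 one of (a), (b), (c) holds, and in every case $\nu>\frac{17}3$ or a contradiction was reached. This contradicts $\nu\le\frac{17}3$, and Theorem 3 is proved. $\blacksquare$

## 10. From complete graphs to almost complete graphs

From now on sizes are counted in vertices and written $\#X$. For graphs that are not complete, components, $N_L$ and $\operatorname{def}$ are defined as before. The regularity lemma will hand us a graph with a few missing edges, so Theorem 3 must be made robust. The plan is to sample a clique of bounded size that reproduces all deficiencies.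

**Lemma 4.** For each $0<\eta<\frac12$ there is $\mu>0$ such that every 3-edge-colored graph $\Gamma$ on $k\ge2$ vertices, with $k$ large in terms of $\eta$ and at most $\mu k^2$ non-adjacent pairs, has distinct components $L,L'$ with $\operatorname{def}(L,L')\le(\frac3{17}+\eta)k$.

*Proof.* **Step 1 (finitely many sets to watch).** Suppose not. Let $\xi=\eta/12$, let $m\ge12$ be large in terms of $\eta$ (see Step 2), $\mu=\frac1{8m^2}$ and $k\ge m$. Call a component big if it has at least $\xi k$ vertices; there are at most $3/\xi$ big ones. For each pair $L\ne L'$ of big components fix $W=W_{LL'}$ with $\#W-\#N_L(W)-\#N_{L'}(W)>(\frac3{17}+\eta)k$. For each big $L$ fix $W_L$ with $\#W_L-\#N_L(W_L)>(\frac3{17}+\eta)k$; it comes from any pair containing $L$, and there is one, since every color has components. In each color, group the vertex sets of the non-big components greedily, closing a group when its total size reaches $\xi k$. Each group has total size less than $2\xi k$, and there are at most $1/\xi+1$ groups per color.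

**Step 2 (sampling).** Choose a uniformly random $m$-set $Q\subseteq V(\Gamma)$. The expected number of non-adjacent pairs in $Q$ is at most $\binom m2\mu k^2/\binom k2\le2\mu m^2=\frac14$, so $Q$ is a clique with probability at least $\frac34$. For a fixed set $X$, $\#(X\cap Q)$ is a sum of $\#X$ indicators with mean $\frac mk$, whose pairwise covariances $\frac{m(m-1)}{k(k-1)}-\frac{m^2}{k^2}$ are $\le0$. So its variance is at most $\frac mk\#X\le m$, and by Chebyshev's inequality $|\#(X\cap Q)-\frac mk\#X|>\xi m$ has probability at most $\frac1{\xi^2m}$. The sets $W_{LL'}$, $N_L(W_{LL'})$, $N_{L'}(W_{LL'})$, $W_L$, $N_L(W_L)$ and the groups are boundedly many in terms of $\xi$. So for $m$ large, with probability greater than $\frac34$ every such $X$ satisfies $|\#(X\cap Q)-\frac mk\#X|\le\xi m$. Fix a clique $Q$ with all these properties.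

**Step 3 (all pairs in $Q$ are too deficient).** Each component of the coloring on $Q$ lies inside a component of $\Gamma$ of the same color. Let $l\ne l'$ be components of $Q$ inside $L,L'$. Note $N_l(W\cap Q)\subseteq N_L(W)\cap Q$.

* $L\ne L'$ both big: the set $W_{LL'}\cap Q$ shows $\operatorname{def}_Q(l,l')\ge(\frac3{17}+\eta-3\xi)m$.
* $L=L'$ big: use $W_L\cap Q$. Its $l$- and $l'$-neighborhoods are disjoint subsets of $N_L(W_L)\cap Q$, as $l,l'$ are different components of one color. So $\operatorname{def}_Q(l,l')\ge(\frac3{17}+\eta-2\xi)m$.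
* Exactly one of them big, say $L$: use $W_L\cap Q$. As $L'$ is in a group, $\#(V(L')\cap Q)\le2\xi m+\xi m$, so $\operatorname{def}_Q(l,l')\ge(\frac3{17}+\eta-5\xi)m$.
* Neither big: the set $Q$ itself shows $\operatorname{def}_Q(l,l')\ge(1-6\xi)m$.

Since $6\xi=\frac\eta2$ and $\eta<\frac12$, each of these is at least $(\frac3{17}+\frac\eta2)m$. This is greater than $\frac{3m}{17}$, and, as $m\ge12$, greater than $\frac{36}{17}>2$. So every pair of distinct components of the 3-colored complete graph on $Q$ has deficiency greater than $\max\{2,\frac{3m}{17}\}$, contradicting Theorem 3. $\square$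

## 11. Building two long cycles

**Proof of Theorem 2.** The upper bound is Theorem 1. For the lower bound fix a small $\eta>0$, in particular $\eta<\frac12$, let $\mu$ be from Lemma 4, and let $0<\varepsilon\le\min\{\mu,\eta,\frac1{100}\}$.

**Step 1 (regularity).** This step passes to a bounded structure. Recall that a pair $(V_i,V_j)$ of sets of size $N$ is $\varepsilon$-regular in color $c$ if for all $A\subseteq V_i$, $B\subseteq V_j$ with $\#A,\#B\ge\varepsilon N$ the color-$c$ density of $(A,B)$ differs from that of $(V_i,V_j)$ by at most $\varepsilon$. By Szemerédi's regularity lemma (multicolor version, see Komlós–Simonovits), for $n$ large every 3-colored $K_n$ has a partition $V_0,V_1,\dots,V_k$ of its vertices, with $k$ between a prescribed bound $k_0$ and a constant $M_0(\varepsilon,k_0)$, with $\#V_0\le\varepsilon n$ and $\#V_i=N$ for $i\ge1$, and with all but at most $\varepsilon k^2$ pairs $\varepsilon$-regular in all three colors. We take $k_0$ large enough for Lemma 4. Since $k$ is bounded, $N$ is as large as we like when $n$ is large.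

Let $\Gamma$ be the graph on $[k]$ consisting of the regular pairs, each colored by a color of density $\ge\frac13$. If $ij\in\Gamma$ has color $c$ and $A\subseteq V_i$, $B\subseteq V_j$ have $\#A,\#B\ge\varepsilon N$, the $c$-density of $(A,B)$ is at least $\frac13-\varepsilon>\frac14$. Taking for $B$ the set of all vertices of $V_j$ with fewer than $\#A/4$ neighbors in $A$, we obtain:

(∗) if $A\subseteq V_i$ and $\#A\ge\varepsilon N$, then fewer than $\varepsilon N$ vertices of $V_j$ have fewer than $\#A/4$ color-$c$ neighbors in $A$.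

**Step 2 (from deficiency to edges and odd cycles).** This step turns a pair of components into pieces that a cycle can follow. Let $L,L'$ be the components of $\Gamma$ from Lemma 4. Join each vertex $x$ of $\Gamma$ to its $L$-neighbors in a first copy of $V(\Gamma)$ and to its $L'$-neighbors in a second, disjoint copy. The defect form of Hall's theorem gives a matching of size $k-\operatorname{def}(L,L')\ge(\frac{14}{17}-\eta)k$. So there are disjoint $X_1,X_2\subseteq[k]$ with $\#(X_1\cup X_2)\ge(\frac{14}{17}-\eta)k$ and injections $\varphi_1:X_1\to[k]$, $\varphi_2:X_2\to[k]$ with $x\varphi_1(x)\in L$ and $x\varphi_2(x)\in L'$.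

In the digraph of $\varphi_1$ all in- and outdegrees are at most $1$ and there are no loops, so it is a disjoint union of directed paths and cycles. In a path $y_0\to\dots\to y_s$ we have $y_s\notin X_1$, and the edges $y_0y_1,y_2y_3,\dots$ cover $y_0,\dots,y_{s-1}$. A cycle of even length has a perfect matching (a cycle of length 2 is one edge). So $X_1$ is covered by vertex-disjoint edges and odd cycles, of length at least $3$, of $L$. The same holds for $X_2$ and $L'$.

**Step 3 (halving the clusters).** Odd cycles become pairs when each cluster is cut in two. Fix disjoint $V_i',V_i''\subseteq V_i$ of size $h=\lfloor N/2\rfloor$. For an edge $ij$ of the cover take the pairs $(V_i',V_j')$ and $(V_i'',V_j'')$. For an odd cycle $i_1\dots i_r$ take the pairs $(V'_{i_s},V''_{i_{s+1}})$, $s\in\mathbb Z_r$. This gives pairwise disjoint pairs $(A_s,B_s)$, $s=1,\dots,q$, of half-clusters in clusters adjacent in $L$, and both halves of every cluster in $X_1$ are used. There are $2k$ halves, so $q\le k$.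

**Claim.** If $q\ge1$ and $N$ is large, there is a monochromatic cycle in the color $c$ of $L$ covering all but at most $9\varepsilon N$ vertices of each $A_s$ and each $B_s$.

*Proof.* "Neighbor" means color-$c$ neighbor. Let $c_0=k(k+1)$. Since $h/4\ge\frac{N-1}8$ and $\varepsilon\le\frac1{100}$, for $N$ large we have $h/4-c_0\ge5\varepsilon N+1$, $4\varepsilon N\ge c_0$ and $8\varepsilon N+c_0+5\le9\varepsilon N$.

*Connectors: linking consecutive pairs.* For $s=1,\dots,q$, with indices cyclic, we choose vertex-disjoint paths $R_s$ from some $b_s\in B_s$ to some $a_{s+1}\in A_{s+1}$ such that $b_s$ has at least $h/4$ neighbors in $A_s$ and $a_{s+1}$ has at least $h/4$ neighbors in $B_{s+1}$. Take a walk $i_0,\dots,i_\ell$ in $L$, $1\le\ell\le k$, from the cluster of $B_s$ to that of $A_{s+1}$; if these coincide, step to a neighbor and back. Put $Y_j=V_{i_j}$ for $0<j<\ell$ and $Y_\ell=A_{s+1}$, so each $Y_j$ has at least $h$ vertices. The connectors use at most $q(k+1)\le c_0$ vertices in total. Choose an unused $z_0=b_s\in B_s$ with at least $h/4$ neighbors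 in $A_s$ and at least $h/4$ in $Y_1$: by (∗) fewer than $2\varepsilon N$ vertices fail, and $h>2\varepsilon N+c_0$. Then successively for $j=1,\dots,\ell$ choose an unused neighbor $z_j\in Y_j$ of $z_{j-1}$ with at least $h/4$ neighbors in $Y_{j+1}$, or in $B_{s+1}$ if $j=\ell$. This is possible: $z_{j-1}$ has at least $h/4-c_0\ge2\varepsilon N$ unused neighbors in $Y_j$, and fewer than $\varepsilon N$ are excluded by (∗). Let $R_s=z_0z_1\dots z_\ell$ and $a_{s+1}=z_\ell$.

*Long paths: exhausting each pair.* In $(A,B)=(A_s,B_s)$ we find a path from $a=a_s$ to $b=b_s$ that avoids all other connector vertices and uses most of $A\cup B$. First reserve an exit: fix $A^r\subseteq A$ consisting of $\lceil4\varepsilon N\rceil$ neighbors of $b$ that are not on connectors; $b$ has enough of them, as $h/4-c_0\ge5\varepsilon N+1$. As the path grows, let $A^*$ be the set of unused non-connector vertices of $A\setminus A^r$, and $B^*$ that of $B$. Each round below removes one vertex from each, so $\#B^*-\#A^*$ is constant. Its value is $\#A^r$ plus the number of connector vertices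 in $A$ minus the number in $B$, which is between $\#A^r-c_0\ge0$ and $\#A^r+c_0$.

We grow an alternating path from $a$, keeping its end $x\in A$ with at least $\varepsilon N$ neighbors in $B^*$. This is true for $a$, as $h/4-c_0\ge\varepsilon N$. While $\#A^*\ge4\varepsilon N+4$, also $\#B^*\ge\#A^*$, and we do one round. By (∗) choose a neighbor $y\in B^*$ of $x$ with at least $\#A^*/4\ge\varepsilon N+1$ neighbors in $A^*$: there are at least $\varepsilon N$ candidates and fewer than $\varepsilon N$ fail. By (∗) again choose a neighbor $x'\in A^*$ of $y$ with at least $\#(B^*\setminus\{y\})/4\ge(4\varepsilon N+3)/4\ge\varepsilon N$ neighbors in $B^*\setminus\{y\}$. Continue from $x'$.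

When $\#A^*<4\varepsilon N+4$, apply (∗) to $A^r$: fewer than $\varepsilon N$ vertices of the cluster of $B$ have no neighbor in $A^r$. So $x$ has a neighbor $y\in B^*$ that has a neighbor $x'\in A^r$. Finish with $x,y,x',b$; here $x'b$ is an edge of color $c$ by the choice of $A^r$.

*Counting.* All connector vertices are on the cycle that we form. The vertices of $A$ off it are in the final $A^*$ or in $A^r$, at most $8\varepsilon N+5$ in number. Those of $B$ are in the final $B^*$, at most $\#A^*+\#A^r+c_0\le8\varepsilon N+c_0+5$. Both are at most $9\varepsilon N$. The connectors and the long paths are disjoint except for the shared ends, and joined in the order $R_1$, path in $(A_2,B_2)$, $R_2$, and so on, ending with the path in $(A_1,B_1)$, they form one cycle. $\square$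

**Step 4 (the final count).** Apply the Claim to $L$ with $X_1$ and to $L'$ with $X_2$; an empty family needs no cycle. We get at most two monochromatic cycles, which may overlap. For every $i\in X_1\cup X_2$ they cover at least $N-1-18\varepsilon N\ge(1-19\varepsilon)N$ vertices of $V_i$, for $N$ large. As $kN\ge(1-\varepsilon)n$, they cover at least
$$(\tfrac{14}{17}-\eta)k\,(1-19\varepsilon)N\ \ge\ (\tfrac{14}{17}-\eta)(1-20\varepsilon)n\ \ge\ (\tfrac{14}{17}-\eta-20\varepsilon)n\ \ge\ (\tfrac{14}{17}-21\eta)n$$
vertices. Since $\eta>0$ was arbitrary, the first statement of Theorem 2 follows. Together with Theorem 1 and $f(n,2,3,\mathcal C)\le f(n,2,3,\mathcal P)$ it gives $f(n,2,3,\mathcal P)\sim f(n,2,3,\mathcal C)\sim\frac{14n}{17}$. $\blacksquare$
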